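\title{Completely additive functions that agree modulo one along two Beatty sequences}

\begin{abstract}
Let $\alpha\ne\beta$ be positive real numbers, at least one of them irrational. We prove that a real-valued completely additive function $f$ with $f([\alpha n])\equiv f([\beta n])\pmod 1$ for all $n$ takes only integer values, and that it suffices to assume the congruence outside a set of logarithmic density zero. More generally, we determine the completely multiplicative functions $g$ of modulus one for which $g([\alpha n])\overline{g([\beta n])}$ tends to a constant in logarithmic density: they are the functions $n^{it}$. The proof extracts a two-point relation for $g$ on a Bohr set, removes the irrational frequencies of the Bohr set by an entropy decrement argument, applies Tao's theorem on logarithmically averaged two-point correlations, and transfers the hypothesis to fixed integers by a concentration argument.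
\end{abstract}

\section{Introduction}

Let $\mathbb N=\{1,2,\dots\}$, let $[x]$ be the integer part of a real number $x$, and let $\{x\}=x-[x]$. A function $f:\mathbb N\to\mathbb R$ is \emph{completely additive} if $f(nm)=f(n)+f(m)$ for all $n,m\in\mathbb N$. Such a function has $f(1)=0$ and is determined by its values at the primes, which may be chosen freely. Let $\alpha\ne\beta$ be positive real numbers and suppose that
\begin{equation}\label{eq:cong}
f([\alpha n])-f([\beta n])\equiv 0\pmod 1
\end{equation}
for every $n\in\mathbb N$ with $[\alpha n]\ge1$ and $[\beta n]\ge1$. Must $f$ take only integer values? Conjecture~2 of \cite{source} asserts that it must, as soon as at least one of $\alpha,\beta$ is irrational. We prove this.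

The question measures how much multiplicative information the ratios $[\alpha n]/[\beta n]$ carry. The group $\mathbb Q_{>0}$ under multiplication is free abelian on the primes, so the reductions modulo $1$ of completely additive functions are exactly the homomorphisms $\mathbb Q_{>0}\to\mathbb R/\mathbb Z$. Let $H$ be the subgroup generated by the ratios; then \eqref{eq:cong} says that the homomorphism vanishes on $H$. A nontrivial abelian group has a nonzero homomorphism to $\mathbb R/\mathbb Z$ (define it on a nontrivial cyclic subgroup and extend it, using that $\mathbb R/\mathbb Z$ is divisible). Applying this to $\mathbb Q_{>0}/H$, we see that the answer is yes if and only if $H=\mathbb Q_{>0}$, that is, if and only if every positive rational number is a product of ratios $[\alpha n]/[\beta n]$ and their inverses. For $\alpha=\sqrt2$, $\beta=1$ the values $n=3,8,11,4$ give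
\[
2=\frac43\cdot\frac{11}{8}\cdot\frac{15}{11}\cdot\Big(\frac54\Big)^{-1},
\]
so \eqref{eq:cong} forces $f(2)\equiv0$. Identities of this kind treat one prime at a time, and the problem is to find an argument for all primes at once.

For rational $\alpha,\beta$ both answers occur. If $\alpha=1$, $\beta=2$, then \eqref{eq:cong} says only that $f(2)$ is an integer, and $f(3)$ is free. If $\alpha=\frac12$, $\beta=1$, then $f(n)\equiv f([n/2])$ for $n\ge2$, and iteration gives $f(n)\equiv f(1)=0$. When $\alpha$ or $\beta$ is irrational there is no identity like $[\beta n]=2[\alpha n]$ to make the relations collapse, and the $n\le x$ impose about $x$ conditions on the values of $f$ at $O(x/\log x)$ primes. One therefore expects that only the trivial solution survives. There is, however, a family of near-solutions. The function $f(n)=c\log n$ is completely additive, and $f([\alpha n])-f([\beta n])\to c\log(\alpha/\beta)$; if this limit is an integer, then \eqref{eq:cong} holds asymptotically. A proof that works with averages cannot exclude these functions. It has to show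 first that they are the only asymptotic solutions and then use the exact congruence. Our two theorems follow this pattern.

Call a set $E\subset\mathbb N$ \emph{log-null} if $\frac1{\log x}\sum_{n\le x,\,n\in E}\frac1n\to0$ as $x\to\infty$. Finite sets are log-null. In both theorems only those $n$ with $[\alpha n]\ge1$ and $[\beta n]\ge1$ are considered; this excludes finitely many $n$.

\begin{theorem}\label{thm:add}
Let $\alpha\ne\beta$ be positive real numbers, at least one of them irrational. Let $f:\mathbb N\to\mathbb R$ be completely additive, and suppose that \eqref{eq:cong} holds for all $n$ outside a log-null set. Then $f(n)\equiv0\pmod1$ for all $n\in\mathbb N$.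
\end{theorem}

In particular the conjecture holds. Write $e(x)=e^{2\pi ix}$ and let $\mathbb S^1$ be the unit circle. The function $g(n)=e(f(n))$ is \emph{completely multiplicative}, that is, $g(nm)=g(n)g(m)$ for all $n,m$, and \eqref{eq:cong} becomes $g([\alpha n])=g([\beta n])$. The near-solutions become the functions $n^{it}$.

\begin{theorem}\label{thm:mult}
Let $\alpha\ne\beta$ be positive real numbers, at least one of them irrational. Let $g:\mathbb N\to\mathbb S^1$ be completely multiplicative and let $C\in\mathbb C$. The following are equivalent: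
\begin{itemize}
\item[(i)] for every $\varepsilon>0$ the set $\{n:|g([\alpha n])\overline{g([\beta n])}-C|>\varepsilon\}$ is log-null;
\item[(ii)] there is $t\in\mathbb R$ with $(\alpha/\beta)^{it}=C$ such that $g(n)=n^{it}$ for all $n$.
\end{itemize}
\end{theorem}

Almost all of the work is in the implication (i)$\Rightarrow$(ii). Section~\ref{sec:model} shows its two main ideas in the case $\beta=1$ and describes the plan of the proof. The letter $p$ always denotes a prime.

\section{The case $\beta=1$ and the plan of the proof}\label{sec:model}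

Let $\alpha>\frac12$ be irrational and suppose that $g([\alpha n])=g(n)$ whenever $[\alpha n]\ge1$.

\emph{First idea: compare $n$ with $2n$.} The hypothesis relates the values of $g$ at two integers that are far apart and not connected by a linear form with integer coefficients. Suppose that $\{\alpha n\}\ge\frac12$ and $a=[\alpha n]\ge1$. Then $[2\alpha n]=2a+1$, and
\[
g(2a+1)=g(2n)=g(2)g(n)=g(2)g(a)=g(2a).
\]
The second argument has dropped out, and we have a relation between consecutive integers. For $\alpha=\sqrt2$ the values $n=2,4,7$ give $g(5)=g(4)$, $g(11)=g(10)$, $g(19)=g(18)$. The relation holds for those $a$ for which $[a+\frac12,a+1)$ contains a multiple of $\alpha$. This is the set $\mathcal A$ of all $a$ with $\{-(a+\frac12)/\alpha\}<1/(2\alpha)$, of density $1/(2\alpha)$ (Lemma~\ref{lem:invert}).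

A theorem of Tao (Theorem~\ref{thm:tao}) says, roughly, that if the logarithmic average of $g(2a+1)\overline{g(2a)}$ over all $a$ in a progression is not small, then $g(p)$ is close to $\chi(p)p^{it}$ on average over primes, for some Dirichlet character $\chi$ and real $t$. We only know that $g(2a+1)\overline{g(2a)}=1$ on $\mathcal A$. For $\alpha=\sqrt2$ the density of $\mathcal A$ is less than $\frac12$, so the values off $\mathcal A$ could a priori cancel those on $\mathcal A$. The remedy is to expand the indicator function of $\mathcal A$ in exponentials $e(\gamma a)$ and to show that the irrational frequencies $\gamma$ contribute nothing, whatever $g$ is.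

\emph{Second idea: prescribe residues.} Suppose, as a model for the conclusion of Tao's theorem, that $g(p)=\chi(p)$ for all $p>A$, where $\chi$ has modulus $q\le A$. We claim that $g\equiv1$. Fix $a_0\in\mathbb N$ and put $Q=a_0q\prod_{p\le A}p$. Since $\alpha$ is irrational, there are infinitely many $n$ with $n\equiv1$ and $[\alpha n]\equiv a_0\pmod Q$ (Lemma~\ref{lem:weyl}). Such an $n$ has no prime factor $\le A$ and is $1$ modulo $q$, so $g(n)=\chi(n)=1$. Also $[\alpha n]=a_0a'$ with $a'\equiv1$ modulo $q\prod_{p\le A}p$, so $g([\alpha n])=g(a_0)$. Hence $g(a_0)=1$.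

The general proof has five steps.
\begin{enumerate}
\item Section~\ref{sec:bohr} derives a relation $g(ka+h)\approx g(ka)$ on a set like $\mathcal A$ for every pair $\alpha,\beta$. Doubling fails when $\alpha-\beta\in\mathbb Z$ and has to be replaced.
\item Section~\ref{sec:entropy} shows that two-point correlations of $g$ are orthogonal to irrational phases.
\item Section~\ref{sec:pret} applies Tao's theorem. It produces a pair $\chi,t$ for each scale, and these pairs have to be glued into one.
\item Section~\ref{sec:transfer} carries out the second idea when $g(p)$ is only close to $\chi(p)p^{it}$ in mean square. The residues that can be prescribed depend on the rational relations between $1,\alpha,\beta$.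
\item Section~\ref{sec:end} deduces $g(n)=n^{it}$ from the resulting exact identities, and uses the exact congruence to get $t=0$ in Theorem~\ref{thm:add}.
\end{enumerate}

\section{Averages, equidistribution, primes}\label{sec:prelim}

The \emph{density} of $B\subset\mathbb N$ is $\lim\frac1x\#\{n\le x:n\in B\}$; upper and lower density are defined with $\limsup$ and $\liminf$.

\begin{lemma}\label{lem:avg}
\begin{itemize}
\item[(a)] For bounded $\phi:\mathbb N\to\mathbb R$, the lower and upper limits of $\frac1{\log x}\sum_{n\le x}\phi(n)/n$ lie between the lower and upper limits of $\frac1x\sum_{n\le x}\phi(n)$. In particular, a set of positive lower density is not log-null, and it remains infinite after a log-null set is removed.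
\item[(b)] Let $E$ be log-null, $k\in\mathbb N$, $\kappa>0$. Then $\{n:kn\in E\}$, $\{n:kn-1\in E\}$ and $\{[\kappa n]:n\in E,\ \kappa n\ge1\}$ are log-null.
\end{itemize}
\end{lemma}

\begin{proof}
(a) With $S(y)=\sum_{n\le y}\phi(n)$, partial summation gives $\sum_{n\le x}\phi(n)/n=O(1)+\int_1^x\frac{S(y)}y\frac{dy}y$. After division by $\log x$ the integral is an average of $S(y)/y$ that gives weight $o(1)$ to any bounded range of $y$.

(b) If $m=kn$ or $m=kn-1$ lies in $E$ and $n\le x$, then $m\le kx$ and $1/n\le k/m$. For the third set use $[\kappa n]\ge\kappa n/2$ for $\kappa n\ge1$: the sum of $1/a$ over its elements $a\le x$ is at most $\frac2\kappa\sum1/n$, taken over $n\in E$ with $n\le(x+1)/\kappa$.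
\end{proof}

Weyl's equidistribution theorem states that $\frac1x\sum_{n\le x}\phi(\gamma n+c)\to\int_0^1\phi$ if $\gamma$ is irrational, $c$ is real and $\phi$ is $1$-periodic and Riemann integrable, and that $(\gamma_1n,\gamma_2n)$ is equidistributed in $(\mathbb R/\mathbb Z)^2$ if $1,\gamma_1,\gamma_2$ are linearly independent over $\mathbb Q$. We use it to control integer parts in residue classes.

\begin{lemma}\label{lem:weyl}
Let $N\in\mathbb N$ and $r,s\in\mathbb Z$.
\begin{itemize}
\item[(a)] If $\gamma$ is irrational and $J\subset[0,1)$ is an interval of length $|J|$, then the set of $n$ with $n\equiv r$, $[\gamma n]\equiv s\pmod N$ and $\{\gamma n\}\in J$ has density $|J|/N^2$.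
\item[(b)] If $1,\alpha,\beta$ are linearly independent over $\mathbb Q$, then the set of $n$ with $[\alpha n]\equiv r$, $[\beta n]\equiv s\pmod N$ has density $1/N^2$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $0\le r,s<N$. For real $y$, the conditions $[y]\equiv s\pmod N$ and $\{y\}\in J$ together say that $\{y/N\}$ lies in $(s+J)/N$, an interval of length $|J|/N$. For (a) write $n=Nn'+r$; then $\gamma n/N=\gamma n'+\gamma r/N$ is equidistributed modulo $1$ as $n'$ varies. For (b) apply the two-dimensional theorem to $\alpha/N$, $\beta/N$.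
\end{proof}

About primes we use the following standard facts. By Chebyshev's estimates there is an absolute $c_0>0$ such that $(2^{m-1},2^m]$ contains at least $c_02^m/m$ primes for every $m\ge1$. Mertens' estimates are $\sum_{p\le x}\frac{\log p}p=\log x+O(1)$ and $\sum_{p\le x}\frac1p=\log\log x+O(1)$. For a nonprincipal Dirichlet character $\psi$ the series $\sum_p\psi(p)/p$ converges.

\medskip
\noindent\textbf{Standing assumption.} In Sections~\ref{sec:bohr}, \ref{sec:pret}, \ref{sec:transfer} and~\ref{sec:end}, up to the proofs of the theorems, $\alpha,\beta,g,C$ are as in Theorem~\ref{thm:mult} and satisfy (i). Put $\Delta(n)=g([\alpha n])\overline{g([\beta n])}$, and let $E_\varepsilon$ be the log-null set of all $n$ with $[\alpha n]=0$, $[\beta n]=0$ or $|\Delta(n)-C|>\varepsilon$. Any $n\notin E_\varepsilon$ shows that $|1-|C||\le\varepsilon$, so $|C|=1$. Interchanging $\alpha$ and $\beta$ replaces $\Delta$ and $C$ by their conjugates and does not change $E_\varepsilon$ or the goal $g(n)=n^{it}$; we use this symmetry freely.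

\section{A two-point relation on a Bohr set}\label{sec:bohr}

By a \emph{Bohr set} we mean a set $\mathcal A\subset\mathbb N$ defined by one or two conditions of the form $\{\omega a+c\}\in J$, where $\omega,c\in\mathbb R$ and $J\subset[0,1)$ is an interval. A \emph{trigonometric polynomial} is a finite sum $P(a)=\sum_jc_je(\omega_ja)$ with $c_j\in\mathbb C$, $\omega_j\in\mathbb R$.

\begin{lemma}\label{lem:bohr}
Let $\mathcal A$ be a Bohr set. For every $\varepsilon>0$ there is a trigonometric polynomial $P$ with $\limsup\frac1x\sum_{a\le x}|\mathbf 1_{\mathcal A}(a)-P(a)|\le\varepsilon$. Consequently $\mathcal A$ has a density.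
\end{lemma}

\begin{proof}
Consider one condition, with indicator function $\phi(a)=\mathbf 1_J(\{\omega a+c\})$. If $\omega$ is rational, $\phi$ is periodic, hence itself a trigonometric polynomial. If $\omega$ is irrational, take a Fej\'er mean $\Phi$ of the $1$-periodic extension of $\mathbf 1_J$ with $\int_0^1|\mathbf 1_J-\Phi|\le\varepsilon/2$. It satisfies $0\le\Phi\le1$, and by Weyl's theorem the mean of $|\phi(a)-\Phi(\omega a+c)|$ is at most $\varepsilon/2$. For two conditions multiply the two polynomials and use $|\phi_1\phi_2-P_1P_2|\le|\phi_1-P_1|+|\phi_2-P_2|$, valid for numbers in $[0,1]$. The mean of $P$ exists, so the upper and lower densities of $\mathcal A$ differ by at most $2\varepsilon$.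
\end{proof}

The conditions that we shall impose concern $n$, but the relation we want concerns $a=[\kappa n]$. The next lemma translates one into the other.

\begin{lemma}\label{lem:invert}
Let $\kappa>0$, $0\le x_0<x_0+\delta\le1$ and $\delta<\kappa$. Put
\[
\mathcal B(\kappa,x_0,\delta)=\{a\in\mathbb N:\{-(a+x_0)/\kappa\}<\delta/\kappa\}.
\]
Then $a\in\mathbb N$ lies in $\mathcal B(\kappa,x_0,\delta)$ if and only if there is $n\in\mathbb N$ with $[\kappa n]=a$ and $\{\kappa n\}\in[x_0,x_0+\delta)$. This $n=n(a)$ is unique and equals $(a+x_0)/\kappa+\rho$ with $0\le\rho<\delta/\kappa$. If $\kappa$ is irrational, $\mathcal B(\kappa,x_0,\delta)$ has density $\delta/\kappa$.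
\end{lemma}

\begin{proof}
The conditions on $n$ say that $n$ lies in the interval $[(a+x_0)/\kappa,(a+x_0+\delta)/\kappa)$, which has positive left endpoint and length $\delta/\kappa<1$. The distance from a number $y$ to the first integer $\ge y$ is $\{-y\}$. The density follows from Weyl's theorem, as $1/\kappa$ is irrational.
\end{proof}

\begin{proposition}\label{prop:bohr}
There are $k,h\in\mathbb N$ and a Bohr set $\mathcal A$ of density $d>0$ such that $R(a)=g(ka+h)\overline{g(ka)}$ has the following property: for every $\varepsilon>0$, the inequality $|R(a)-1|\le2\varepsilon$ holds for all $a\in\mathcal A$ outside a log-null set.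
\end{proposition}

\begin{proof}
The mechanism is the same in all cases. Let $(\kappa,\lambda)$ be $(\alpha,\beta)$ or $(\beta,\alpha)$, and suppose that $n,n'\notin E_\varepsilon$ satisfy
\begin{equation}\label{eq:mech}
[\kappa n]=a,\qquad[\kappa n']=ka+h,\qquad[\lambda n']=k[\lambda n].
\end{equation}
With $b=[\lambda n]\ge1$,
\[
g([\kappa n'])\overline{g([\lambda n'])}\cdot\overline{g([\kappa n])\overline{g([\lambda n])}}=g(ka+h)\,\overline{g(k)g(b)}\;\overline{g(a)}\,g(b)=R(a).
\]
The left side is $z'\overline z$, where $z,z'\in\mathbb S^1$ are both within $\varepsilon$ of $C$ or both within $\varepsilon$ of $\overline C$. As $|C|=1$, we get $|R(a)-1|\le2\varepsilon$. It remains to find a Bohr set $\mathcal A$ of positive density and, for $a\in\mathcal A$, integers $n,n'$ with \eqref{eq:mech}. In each case $n$ and $n'$ will be of the form $jm$ or $jm-1$ with fixed $j$, where $m$ is the integer that Lemma~\ref{lem:invert} attaches to $a$. By Lemma~\ref{lem:avg}(b), the $m$ with $n\in E_\varepsilon$ or $n'\in E_\varepsilon$ form a log-null set, and so do the corresponding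 $a$.

We may assume that $\alpha$ is irrational. Then $\beta$ is rational, or $\beta-\alpha$ is a nonzero integer, or $\beta$ is irrational and $\beta-\alpha\notin\mathbb Z$.

\emph{Case 1: $\beta\in\mathbb Q$.} Choose $w\in\mathbb N$ with $w\beta\in\mathbb N$, and $0<\delta<\min(\frac12,w\alpha)$. Let $\mathcal A=\mathcal B(w\alpha,\frac12,\delta)$, which has positive density because $w\alpha$ is irrational. For $a\in\mathcal A$ let $m$ be its integer, so that $[w\alpha m]=a$ and $\{w\alpha m\}\ge\frac12$. Put $n=wm$, $n'=2wm$. Then $[\alpha n']=2a+1$, and $[\beta n']=2[\beta n]$ because $\beta n$ is an integer. So \eqref{eq:mech} holds with $k=2$, $h=1$.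

\emph{Case 2: $\beta-\alpha\in\mathbb Z\setminus\{0\}$.} Both numbers are irrational, and by symmetry $\beta=\alpha+v$ with $v\ge1$. Now $\{\alpha n\}=\{\beta n\}$ for all $n$, so the choice $n'=kn$ produces the same carry in $[\alpha n']$ and $[\beta n']$, and \eqref{eq:mech} cannot hold with $h\ge1$. The choice $n'=kn-1$ subtracts $\alpha$ from one argument and $\beta$ from the other, and these differ by $v$. Let $k\ge\beta+1$ be an integer, $x_0=\beta/k$, $0<\delta\le1/k$, $\delta<\alpha$; then $x_0+\delta\le1$. Let $\mathcal A=\mathcal B(\alpha,x_0,\delta)$. For $a\in\mathcal A$ and $n=n(a)$ put $\theta=\{\alpha n\}=\{\beta n\}$ and $b=[\beta n]$. Then $k\theta-\beta\in[0,k\delta)\subset[0,1)$, so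
\[
[\beta(kn-1)]=[kb+(k\theta-\beta)]=kb,\qquad[\alpha(kn-1)]=[ka+v+(k\theta-\beta)]=ka+v.
\]
So \eqref{eq:mech} holds with $n'=kn-1$ and $h=v$.

\emph{Case 3: $\alpha,\beta\notin\mathbb Q$ and $\alpha-\beta\notin\mathbb Z$.} We double again, and need many $n$ for which exactly one of $\{\alpha n\}$, $\{\beta n\}$ is at least $\frac12$. The numbers $1,\alpha,\beta$ may be dependent, so this needs an argument. Let $\sigma(x)=1$ if $\{x\}<\frac12$ and $\sigma(x)=-1$ otherwise. Its Fourier coefficients are $\hat\sigma(0)=0$ and, for $j\ne0$,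
\[
\hat\sigma(j)=2\int_0^{1/2}e(-jx)\,dx=\frac{1-(-1)^j}{\pi ij},
\]
so $\hat\sigma(j)=\hat\sigma(1)=2/(\pi i)$ only for $j=1$. Suppose that $\sigma(\alpha n)=\sigma(\beta n)$ outside a set of density zero. Then $\sigma(\alpha n)e(-\alpha n)$ and $\sigma(\beta n)e(-\alpha n)$ have the same mean value. The first mean is $\hat\sigma(1)$ by Weyl's theorem. For the second let $\sigma_L$ be the Fej\'er means of $\sigma$. Since $\beta$ is irrational, the mean of $|\sigma-\sigma_L|(\beta n)$ is $\int_0^1|\sigma-\sigma_L|\to0$. The mean of $\sigma_L(\beta n)e(-\alpha n)$ is the sum of $\hat\sigma_L(j)$ over the $j$ with $j\beta-\alpha\in\mathbb Z$, and there is at most one such $j$. Hence the second mean is $0$ if there is none, and $\hat\sigma(j)$ if there is one; in the latter case $j\ne1$ since $\beta-\alpha\notin\mathbb Z$. In neither case does it equal $\hat\sigma(1)$, a contradiction. Therefore, for a suitable ordering $(\kappa,\lambda)$ of $\alpha,\beta$, the set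
\[
\mathcal N=\{n:\{\kappa n\}\ge\tfrac12,\ \{\lambda n\}<\tfrac12\}
\]
has upper density $d_0>0$.

The condition on $\{\lambda n\}$ must be expressed through $a=[\kappa n]$. If $\{\kappa n\}$ is confined to a short interval, then $a$ determines $\lambda n$ up to a small error, and a margin $\mu$ absorbs this error. Let $\delta=1/(2r)$ and $\mu=\lambda\delta/\kappa$, with $r\in\mathbb N$ so large that $\delta<\kappa$ and $2\mu<d_0$. (Note $d_0\le\frac12$, so $\mu<\frac14$.) The $n$ with $\{\lambda n\}\in[0,\mu)\cup[\frac12-\mu,\frac12)$ have density $2\mu$, so the remaining elements of $\mathcal N$ have positive upper density. Splitting $[\frac12,1)$ into $r$ intervals of length $\delta$, we find $x_0\in[\frac12,1-\delta]$ such that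
\[
\mathcal N'=\{n:\{\kappa n\}\in[x_0,x_0+\delta),\ \{\lambda n\}\in[\mu,\tfrac12-\mu)\}
\]
has positive upper density. Let
\[
\mathcal A=\{a\in\mathcal B(\kappa,x_0,\delta):\{\tfrac\lambda\kappa(a+x_0)\}\in[0,\tfrac12-\mu)\}.
\]
For $a\in\mathcal B(\kappa,x_0,\delta)$ and $n=n(a)$, Lemma~\ref{lem:invert} gives
\begin{equation}\label{eq:margin}
\lambda n=\tfrac\lambda\kappa(a+x_0)+\lambda\rho,\qquad0\le\lambda\rho<\mu.
\end{equation}
If $n\in\mathcal N'$ and $a=[\kappa n]\ge1$, then $a\in\mathcal B(\kappa,x_0,\delta)$ and $n=n(a)$, and \eqref{eq:margin} shows that $\{\frac\lambda\kappa(a+x_0)\}=\{\lambda n\}-\lambda\rho\in(0,\frac12-\mu)$, so $a\in\mathcal A$. Different $n\in\mathcal N'$ give different $a\le\kappa n$, by the uniqueness of $n(a)$. Hence $\mathcal A$ has positive upper density, and by Lemma~\ref{lem:bohr} positive density. Conversely, if $a\in\mathcal A$ and $n=n(a)$, then $\{\kappa n\}\ge\frac12$, and \eqref{eq:margin} gives $\{\lambda n\}<\frac12$. Thus $[2\kappa n]=2a+1$ and $[2\lambda n]=2[\lambda n]$, which is \eqref{eq:mech} with $n'=2n$, $k=2$,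 $h=1$.
\end{proof}

\section{Two-point correlations and irrational phases}\label{sec:entropy}

This section is independent of the standing assumption.

\begin{proposition}\label{prop:phase}
Let $g:\mathbb N\to\mathbb S^1$ be completely multiplicative, $h\in\mathbb N$, and $\gamma$ irrational. Then
\[
\frac1{\log x}\sum_{n\le x}\frac{g(n+h)\overline{g(n)}e(\gamma n)}n\to0\qquad(x\to\infty).
\]
\end{proposition}

For $g\equiv1$ this follows from Weyl's theorem, and it is false for $\gamma=0$. The idea for general $g$ is as follows. We have $g(n+h)\overline{g(n)}=g(pn+ph)\overline{g(pn)}$, and logarithmic averages are almost invariant under dilation; this is the reason for the logarithmic weight. So the average equals that of $p\mathbf 1_{p\mid n}g(n+ph)\overline{g(n)}e(\gamma n/p)$, for every prime $p$. The phase $e(\gamma n/p)$ is essentially $e([\gamma n]/p)$, and $[\gamma n]$ is uniformly distributed modulo $p$, independently of $n$ modulo $p$ and independently for different primes. If these residues were independent of the values of $g$ near $n$, the phases would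 average to zero. Such independence cannot be proved for every $p$, but an entropy decrement argument gives enough of it for the primes in some dyadic range.

\subsection*{Entropy and concentration}
For a random variable $X$ with finitely many values, $\mathbf H(X)=-\sum_x\mathbb P(X=x)\log\mathbb P(X=x)$, and $\mathbf H(X\mid Y)=\sum_y\mathbb P(Y=y)\mathbf H(X\mid Y=y)$, where $\mathbf H(X\mid Y=y)$ is the entropy of the conditional law. We use the following standard facts. One has $0\le\mathbf H(X\mid Y)\le\mathbf H(X)\le\log N$ if $X$ takes at most $N$ values, with $\mathbf H(X)=\log N$ for the uniform law on $N$ points and $\mathbf H(X\mid Y)=\mathbf H(X)$ for independent $X,Y$. The chain rule reads $\mathbf H(X,X'\mid Y)=\mathbf H(X'\mid Y)+\mathbf H(X\mid X',Y)$, and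
\[
\mathbf H(X\mid Y)\le\mathbf H(X,X'\mid Y)\le\mathbf H(X\mid Y)+\mathbf H(X'\mid Y),\qquad\mathbf H(X\mid Y)\le\mathbf H(X\mid\phi(Y))
\]
for any function $\phi$. The conditional mutual information is
\[
\mathbf I(X;Y\mid Z)=\mathbf H(X\mid Z)-\mathbf H(X\mid Y,Z)=\mathbf H(Y\mid Z)-\mathbf H(Y\mid X,Z)\ge0.
\]
A variable of almost full entropy rarely falls into a very small set:

\begin{lemma}\label{lem:rare}
Let $Y$ take values in a finite set $\mathcal R$ and let $\emptyset\ne B\subset\mathcal R$. Then
\[
\mathbb P(Y\in B)\log(|\mathcal R|/|B|)\le\log|\mathcal R|-\mathbf H(Y)+\log2.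
\]
\end{lemma}

\begin{proof}
Let $s=\mathbb P(Y\in B)$. By the chain rule, $\mathbf H(Y)=\mathbf H(\mathbf 1_B(Y))+\mathbf H(Y\mid\mathbf 1_B(Y))\le\log2+s\log|B|+(1-s)\log|\mathcal R|$.
\end{proof}

Hoeffding's inequality gives, for independent real random variables $U_1,\dots,U_N$ with mean zero and values in $[-2,2]$, the bound $\mathbb P(|U_1+\dots+U_N|\ge Ns)\le2e^{-Ns^2/8}$ for $s>0$.

\begin{proof}[Proof of Proposition~\ref{prop:phase}]
\emph{Setting.} Let $L_x=\sum_{n\le x}1/n\sim\log x$, let $\mathbb E_x$ be the expectation when $n\le x$ is chosen with probability $1/(nL_x)$, and put $T(x)=\mathbb E_x\,g(n+h)\overline{g(n)}e(\gamma n)$. For bounded $\phi$ and $j\in\mathbb N$,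
\begin{equation}\label{eq:shift}
|\mathbb E_x\phi(n+j)-\mathbb E_x\phi(n)|\le3j\sup|\phi|/L_x,
\end{equation}
because $\sum_n(\frac1n-\frac1{n+j})\le j$ and the ranges $n\le x$ and $j<n\le x+j$ differ in at most $2j$ integers. Choose $x_l\to\infty$ with $T(x_l)\to\tau$ and $|\tau|=\limsup|T(x)|$. Fix $\varepsilon\in(0,1)$. Entropy needs finitely many values, so fix a finite set $S\subset\mathbb S^1$ and $\tilde g:\mathbb N\to S$ with $|g(n)-\tilde g(n)|\le\varepsilon$ for all $n$.

For $m\ge1$ let $M_m=(h+1)2^m$ and $\mathcal P_m=\{p:2^{m-1}<p\le2^m\}$, so that $|\mathcal P_m|\ge c_02^m/m$. Define the following functions of $n$: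
\[
X_m(n)=(\tilde g(n+1),\dots,\tilde g(n+M_m)),\qquad Y_p(n)=(n\bmod p,\ [\gamma n]\bmod p)\in(\mathbb Z/p\mathbb Z)^2,
\]
$Y^{(m)}=(Y_p)_{p\in\mathcal P_m}$, $Y_{\le m}=(Y_p)_{p\le2^m}$ (trivial for $m=0$), and the carry
\[
Z_m(n)=[\gamma(n+M_m)]-[\gamma n]-[\gamma M_m]\in\{0,1\}.
\]
By a diagonal argument we may pass to a subsequence of $(x_l)$ along which, for every $m$, the joint law of $X_{m+1}(n)$, $Y_{\le m}(n)$, $Y_{\le m}(n+M_m)$, $Z_m(n)$ under $\mathbb E_{x_l}$ converges. From now on $\mathbb P,\mathbb E,\mathbf H,\mathbf I$ refer to the limit laws, and the argument $n$ is omitted when it is not shifted. By \eqref{eq:shift}, the pairs $(X_m(n+M_m),Y_{\le m}(n+M_m))$ and $(X_m,Y_{\le m})$ have the same limit law. By Lemma~\ref{lem:weyl}(a) with $N=\prod_{p\le2^m}p$, Lemma~\ref{lem:avg}(a) and the Chinese remainder theorem, the $Y_p$ are independent and uniform on $(\mathbb Z/p\mathbb Z)^2$ in the limit. This is the only place where the irrationality of $\gamma$ is used.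

\emph{Dilation.} Fix $p$ and let $\phi(n)=g(n+ph)\overline{g(n)}e(\gamma n/p)$, so that $\phi(pn)=g(n+h)\overline{g(n)}e(\gamma n)$. Then $L_xT(x)=\sum_{n\le px}p\mathbf 1_{p\mid n}\phi(n)/n$, and the terms with $x<n\le px$ contribute at most $\sum_{x/p<n'\le x}1/n'\le1+\log p$. Together with \eqref{eq:shift} this gives, for fixed $p$ and $j$,
\[
T(x)=\mathbb E_x\,p\mathbf 1_{p\mid n+j}\,g(n+j+ph)\overline{g(n+j)}\,e(\gamma(n+j)/p)+o(1).
\]
Here we replace $g$ by $\tilde g$, and $e(\gamma(n+j)/p)=e(([\gamma n]+\gamma j)/p)\,e(\{\gamma n\}/p)$ by its first factor. This changes the integrand by at most $p\mathbf 1_{p\mid n+j}(2\varepsilon+2\pi/p)$, and $\mathbb E_x\,p\mathbf 1_{p\mid n+j}\to1$. Average over $1\le j\le2^m$ and $p\in\mathcal P_m$, and let $x=x_l\to\infty$. We obtain, for every $m$,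
\begin{equation}\label{eq:tau}
|\tau|\le\mathbb E|F_m(X_m,Y^{(m)})|+2\varepsilon+4\pi2^{-m},
\end{equation}
where, for $X\in S^{M_m}$ and $y=(y_p)\in\mathcal R_m:=\prod_{p\in\mathcal P_m}(\mathbb Z/p\mathbb Z)^2$, we put $F_m(X,y)=|\mathcal P_m|^{-1}\sum_{p\in\mathcal P_m}\Phi_p(X,y_p)$ and
\[
\Phi_p(X,(r,s))=2^{-m}\sum_{j\le2^m}X_{j+ph}\overline{X_j}\;p\mathbf 1_{j\equiv-r\ (\mathrm{mod}\ p)}\;e\Big(\frac{s+\gamma j}p\Big).
\]
The indices are in range since $j+ph\le M_m$, and $|\Phi_p|\le2^{-m}p(2^m/p+1)\le2$.

\emph{The independent model.} Fix $X$ and let $y$ be uniform on $\mathcal R_m$. The variables $\Phi_p(X,y_p)$ are independent, and they have mean zero because $\sum_{s\bmod p}e(s/p)=0$. Apply Hoeffding's inequality to the real and imaginary parts with threshold $\varepsilon/\sqrt2$. With $B_X=\{y\in\mathcal R_m:|F_m(X,y)|\ge\varepsilon\}$ and $\Lambda_m=\varepsilon^2|\mathcal P_m|/16$ we get $|B_X|\le4e^{-\Lambda_m}|\mathcal R_m|$.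

\emph{Comparison with the true law.} Let $I_m=\mathbf I(X_m;Y^{(m)}\mid Y_{\le m-1})$, and let $m$ be so large that $\Lambda_m>\log4$. Apply Lemma~\ref{lem:rare} to the conditional law of $Y^{(m)}$ given the values of $X_m$ and $Y_{\le m-1}$, with $B=B_{X_m}$ (if this set is empty, its probability is zero), and average over these values. Since $\mathbf H(Y^{(m)}\mid Y_{\le m-1})=\log|\mathcal R_m|$ by independence and uniformity, the average of $\log|\mathcal R_m|-\mathbf H(\cdot)$ is exactly $I_m$. Hence
\begin{equation}\label{eq:prob}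
\mathbb P\big(|F_m(X_m,Y^{(m)})|\ge\varepsilon\big)\le\frac{I_m+\log2}{\Lambda_m-\log4}.
\end{equation}
We need $I_m$ small compared with $|\mathcal P_m|$, which is of order $2^m/m$, whereas the entropy of $X_m$ may be of order $2^m$.

\emph{Entropy decrement.} Consider the entropy per coordinate $a_m=\mathbf H(X_m\mid Y_{\le m-1})/M_m\ge0$. We show that each scale at which $I_m$ is large lowers it by a definite amount. Since $M_{m+1}=2M_m$, the vector $X_{m+1}$ consists of $X_m$ and $X_m'=X_m(n+M_m)$. The residues $Y_{\le m}(n+M_m)$ are a function of $Y_{\le m}(n)$ and the carry $Z_m$. Therefore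
\begin{align*}
\mathbf H(X_m'\mid Y_{\le m})&\le\mathbf H(X_m',Z_m\mid Y_{\le m})\le\log2+\mathbf H(X_m'\mid Y_{\le m},Z_m)\\
&\le\log2+\mathbf H(X_m'\mid Y_{\le m}(n+M_m))=\log2+\mathbf H(X_m\mid Y_{\le m}),
\end{align*}
the last step by shift invariance. As $Y_{\le m}=(Y_{\le m-1},Y^{(m)})$, it follows that
\[
\mathbf H(X_{m+1}\mid Y_{\le m})\le2\mathbf H(X_m\mid Y_{\le m})+\log2=2\mathbf H(X_m\mid Y_{\le m-1})-2I_m+\log2.
\]
Dividing by $2M_m$ gives $a_{m+1}\le a_m-I_m/M_m+\log2/(2M_m)$. Summing over $m$, we find $\sum_mI_m/M_m<\infty$. Since $\sum_m1/m$ diverges, for every $\delta>0$ there are infinitely many $m$ with $I_m\le\delta M_m/m$.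

\emph{Conclusion.} Take $\delta=c_0\varepsilon^3/(32(h+1))$. For these $m$ we have $I_m\le c_0\varepsilon^32^m/(32m)\le\frac\varepsilon2\Lambda_m$. As $\Lambda_m\to\infty$, the right side of \eqref{eq:prob} is at most $\varepsilon$ for infinitely many $m$, and then $\mathbb E|F_m|\le\varepsilon+2\varepsilon$ because $|F_m|\le2$. By \eqref{eq:tau}, $|\tau|\le5\varepsilon$. Since $\varepsilon$ is arbitrary, $\tau=0$.
\end{proof}

\begin{corollary}\label{cor:phase}
Let $g:\mathbb N\to\mathbb S^1$ be completely multiplicative, $k,h\in\mathbb N$, $R(a)=g(ka+h)\overline{g(ka)}$, and $\gamma$ irrational. Then $\sum_{a\le x}R(a)e(\gamma a)/a=o(\log x)$.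
\end{corollary}

\begin{proof}
Put $n=ka$ and use $\mathbf 1_{k\mid n}=\frac1k\sum_{j=0}^{k-1}e(jn/k)$. The sum becomes
\[
\sum_{j=0}^{k-1}\ \sum_{n\le kx}\frac{g(n+h)\overline{g(n)}\,e((\gamma+j)n/k)}n,
\]
and each $(\gamma+j)/k$ is irrational.
\end{proof}

\section{The function $g$ pretends to be $\chi(n)n^{it}$}\label{sec:pret}

\begin{proposition}\label{prop:pret}
There are $A\ge1$, a Dirichlet character $\chi$ of modulus $q\le A$ and $t\in\mathbb R$ with
\[
\sum_{p>A}\frac{|g(p)-\chi(p)p^{it}|^2}p<\infty.
\]
\end{proposition}

We use two published results.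

\begin{theorem}[Tao {\cite[Theorem 1.3]{Tao}}]\label{thm:tao}
Let $a_1,a_2\in\mathbb N$, $b_1,b_2\in\mathbb Z$ with $a_1b_2-a_2b_1\ne0$, let $\varepsilon>0$, and let $A$ be sufficiently large depending on these. Let $x\ge\omega\ge A$, and let $g_1,g_2$ be multiplicative functions bounded by $1$ such that
\[
\sum_{p\le x}\frac{1-\operatorname{Re}g_1(p)\overline{\chi(p)}p^{-it}}p\ge A
\]
for all Dirichlet characters $\chi$ of period at most $A$ and all real $t$ with $|t|\le Ax$. Then
\[
\Big|\sum_{x/\omega<n\le x}\frac{g_1(a_1n+b_1)g_2(a_2n+b_2)}n\Big|\le\varepsilon\log\omega.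
\]
\end{theorem}

A character of period $q\le A$ agrees on the integers coprime to $q$ with a character of modulus $q$. Only values at primes $p>A$ matter below, so we may read ``modulus'' for ``period''. The second result is the Vinogradov--Korobov bound \cite[Theorem 1]{Ford}
\begin{equation}\label{eq:VK}
\zeta(1+iv)\ll(\log v)^{2/3}\qquad(v\ge3).
\end{equation}

Tao's theorem will give, for each scale $x$, a character and a real number $t_x$ that may be as large as $Ax$. To see that the $t_x$ converge we need to know that $p^{iv}$ cannot stay close to $1$ on the primes up to $x$ unless $v$ is tiny, uniformly for $v$ up to a power of $x$. Closeness to $1$ forces $|\zeta(1+1/\log x+iv)|\gg\log x$. For $v$ of size $x^3$ a bound of order $\log v$ for $\zeta$ would not contradict this, while the exponent $\frac23<1$ in \eqref{eq:VK} does.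

\begin{lemma}\label{lem:zeta}
Let $A\ge1$ and $C_0>0$. There are $C_1$ and $x^*$ such that $x\ge x^*$, $|v|\le x^3$ and $\sum_{A<p\le x}\frac{1-\cos(v\log p)}p\le C_0$ imply $|v|\le C_1/\log x$.
\end{lemma}

\begin{proof}
Let $x\ge e$ and $\sigma=1+1/\log x\le2$. The Euler product gives $\log|\zeta(\sigma+iv)|=\sum_p\cos(v\log p)p^{-\sigma}+O(1)$. By Mertens' estimates, $\sum_{p\le x}(p^{-1}-p^{-\sigma})\le\sum_{p\le x}\frac{\log p}{p\log x}=O(1)$, and the primes in $(x^{2^j},x^{2^{j+1}}]$ contribute $O(e^{-2^j})$ to $\sum_{p>x}p^{-\sigma}$, so this sum is $O(1)$. Hence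
\[
\log|\zeta(\sigma+iv)|=\sum_{p\le x}\frac{\cos(v\log p)}p+O(1)\ge\log\log x-C_0-2\sum_{p\le A}\frac1p-O(1),
\]
that is, $|\zeta(\sigma+iv)|\ge c\log x$ with $c=c(C_0,A)>0$. We may assume $v>0$. If $v\le20$, then $|\zeta(\sigma+iv)|\le1/v+O(1)$, since $\zeta(s)-1/(s-1)$ is entire; so $1/v\ge\frac c2\log x$ for large $x$.

Let $v\ge20$. We move \eqref{eq:VK} from the line $\operatorname{Re}s=1$ to the point $\sigma+iv$ by the maximum principle, applied to $\zeta(s)\exp((s-1-iv)^2)$ on the rectangle $1\le\operatorname{Re}s\le2$, $|\operatorname{Im}s-v|\le\log v$. On it $3\le\operatorname{Im}s\le2v$, and the exponential has modulus $\exp((\operatorname{Re}s-1)^2-(\operatorname{Im}s-v)^2)$. On the left side the function is $\ll(\log v)^{2/3}$ by \eqref{eq:VK}. On the right side it is at most $e\zeta(2)$. On the horizontal sides, the formula $\zeta(s)=\frac s{s-1}-s\int_1^\infty\{y\}y^{-s-1}dy$ gives $\zeta(s)\ll v$, so the function is $\ll v\exp(-\log^2v)\le1$. At $s=\sigma+iv$ the exponential has modulus at least $1$. Hence $|\zeta(\sigma+iv)|\ll(\log v)^{2/3}\ll(\log x)^{2/3}$,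 which contradicts the lower bound for large $x$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:pret}]
\emph{A large correlation along a progression.} Take $k,h,\mathcal A,d,R$ from Proposition~\ref{prop:bohr}. For each $\varepsilon$ we have $|R(a)-1|\le2\varepsilon$ on $\mathcal A$ outside a log-null set, and $|R-1|\le2$ everywhere; with Lemma~\ref{lem:avg}(a) this gives $\frac1{\log x}\sum_{a\le x}\mathbf 1_{\mathcal A}(a)R(a)/a\to d$. Choose $P$ in Lemma~\ref{lem:bohr} with error $d/4$; by Lemma~\ref{lem:avg}(a), $\limsup\frac1{\log x}\sum_{a\le x}|\mathbf 1_{\mathcal A}(a)-P(a)|/a\le d/4$. Let $P_0$ be the part of $P$ with rational frequencies; it is periodic modulo some $Q\in\mathbb N$. By Corollary~\ref{cor:phase} the other frequencies contribute $o(\log x)$, so $|\sum_{a\le x}P_0(a)R(a)/a|\ge\frac d2\log x$ for large $x$. In particular $P_0\not\equiv0$. Put $c_1=d/(2Q\max|P_0|)$ and $x=Qy$. Splitting into residue classes, we find for each large $y$ an $r\in\{0,\dots,Q-1\}$ with $|\sum_{a\le Qy,\,a\equiv r\ (\mathrm{mod}\ Q)}R(a)/a|\ge c_1\log y$.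 Write $a=Qn+r$. Since $\frac1{Qn+r}=\frac1{Qn}+O(n^{-2})$ for $n\ge1$, and the range of $n$ differs from $1<n\le y$ in at most three integers, we obtain for all large $y$ and some $r=r(y)$
\begin{equation}\label{eq:corr}
\Big|\sum_{1<n\le y}\frac{g(kQn+kr+h)\,\overline{g(kQn+kr)}}n\Big|\ge\frac{c_1}2\log y.
\end{equation}

\emph{Approximation at each scale.} Apply Theorem~\ref{thm:tao} with $g_1=g$, $g_2=\overline g$, $a_1=a_2=kQ$, $b_1=kr+h$, $b_2=kr$ and $\varepsilon=c_1/4$; here $a_1b_2-a_2b_1=-kQh\ne0$. Choose one $A$ that is large enough for all $Q$ values of $r$, and take $\omega=x=y$. The conclusion contradicts \eqref{eq:corr}, so the hypothesis fails: for every large $x$ there are a character $\chi_x$ of modulus $\le A$ and $|t_x|\le Ax$ with $D(g,\chi_x(p)p^{it_x};x)^2\le A$. Here, for functions $u_1,u_2$ of modulus one on the primes $p>A$,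
\[
D(u_1,u_2;x)^2=\sum_{A<p\le x}\frac{1-\operatorname{Re}u_1(p)\overline{u_2(p)}}p=\sum_{A<p\le x}\frac{|u_1(p)-u_2(p)|^2}{2p};
\]
dropping the primes $p\le A$ only removes nonnegative terms. The second expression shows that $D$ satisfies the triangle inequality, is nondecreasing in $x$, is unchanged when both functions are multiplied by a third of modulus one, and satisfies $D(u_1^\ell,u_2^\ell;x)\le\ell D(u_1,u_2;x)$ for $\ell\in\mathbb N$. From $1-\cos y\le y^2/2$ and Mertens' estimate,
\begin{equation}\label{eq:close}
D(p^{it},p^{it'};x)^2\le\tfrac12(t-t')^2\log x\sum_{p\le x}\frac{\log p}p\ll(t-t')^2\log^2x.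
\end{equation}

\emph{Gluing.} Let $x_j=x_0^{2^j}$ with $x_0$ large, and write $\chi_j,t_j$ for $\chi_{x_j},t_{x_j}$, and $u_j(p)=\chi_j(p)p^{it_j}$. All implied constants depend only on $A$. By the triangle inequality and monotonicity,
\[
D(u_j,u_{j+1};x_j)\le D(g,u_j;x_j)+D(g,u_{j+1};x_{j+1})\le2\sqrt A.
\]
To separate the exponents from the characters, raise to the power $\ell=[A]!$. For a modulus $q\le A$ we have $\varphi(q)\mid\ell$, so $\chi_j(p)^\ell=1$ for $p>A$, and $D(p^{i\ell t_j},p^{i\ell t_{j+1}};x_j)\le2\ell\sqrt A$. This is the hypothesis of Lemma~\ref{lem:zeta} with $v=\ell(t_j-t_{j+1})$ and $C_0=4\ell^2A$, and $|v|\le2\ell Ax_j^2\le x_j^3$. Hence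
\[
|t_j-t_{j+1}|\le C_1/\log x_j=C_12^{-j}/\log x_0.
\]
So $t_j$ converges to some $t\in\mathbb R$, and $|t_j-t|\le2C_1/\log x_j$. By \eqref{eq:close},
\[
D(\chi_j,\chi_{j+1};x_j)\le D(u_j,u_{j+1};x_j)+D(p^{it_{j+1}},p^{it_j};x_j)=O(1).
\]
If $\psi=\chi_j\overline{\chi_{j+1}}$ were nonprincipal, then $D(\chi_j,\chi_{j+1};x_j)^2=\sum_{A<p\le x_j}(1-\operatorname{Re}\psi(p))/p=\log\log x_j+O(1)$, uniformly because only finitely many characters occur. For large $x_0$ this is impossible. So $\chi_j(p)=\chi_{j+1}(p)$ for all $p>A$ and all $j$; let $\chi=\chi_0$. By \eqref{eq:close} again,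
\[
D(g,\chi(p)p^{it};x_j)\le D(g,u_j;x_j)+D(p^{it_j},p^{it};x_j)=O(1)
\]
uniformly in $j$, and the series in the proposition converges.
\end{proof}

\section{Transfer to fixed integers}\label{sec:transfer}

Let $A,\chi,q,t$ be as in Proposition~\ref{prop:pret}. Put
\[
G(n)=g(n)n^{-it},\qquad C_*=C(\beta/\alpha)^{it}.
\]
The function $G:\mathbb N\to\mathbb S^1$ is completely multiplicative, and our goal is $G\equiv1$. Since $G([\alpha n])\overline{G([\beta n])}=\Delta(n)([\beta n]/[\alpha n])^{it}$ and $[\beta n]/[\alpha n]\to\beta/\alpha$, the set $E^*_\eta$ of $n$ with $[\alpha n]=0$, $[\beta n]=0$ or $|G([\alpha n])\overline{G([\beta n])}-C_*|>\eta$ is contained in the union of $E_{\eta/2}$ and a finite set. So it is log-null for every $\eta>0$. For $p>A$ write $G(p)=\chi(p)e^{i\vartheta_p}$ with $\vartheta_p\in(-\pi,\pi]$. Since $|1-e^{i\vartheta}|=2|\sin(\vartheta/2)|\ge\frac2\pi|\vartheta|$ on this interval, Proposition~\ref{prop:pret} gives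
\[
\tau_K:=\sum_{p>K}\vartheta_p^2/p\to0\qquad(K\to\infty).
\]

We may assume that $\alpha$ is irrational. Which pairs of residues the two integer parts can have depends on the following dichotomy.
\begin{itemize}
\item[(I)] The numbers $1,\alpha,\beta$ are linearly independent over $\mathbb Q$. Put $w=1$.
\item[(D)] There are integers $w\ge1$, $u$, $v$ with $w\beta=u\alpha+v$. (In a nontrivial relation the coefficient of $\beta$ is nonzero, since $\alpha\notin\mathbb Q$.) As $\beta>0$, we have $(u,v)\ne(0,0)$. If $v=0$, then $u>0$, we take $\gcd(u,w)=1$, and $u\ne w$ because $\alpha\ne\beta$.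
\end{itemize}
We restrict to $n=wm$ and put $a(m)=[\alpha wm]$, $b(m)=[\beta wm]$. In case (D) let $c=[\alpha m]$ and $\theta=\{\alpha m\}$. From $\alpha wm=wc+w\theta$ and $\beta wm=uc+vm+u\theta$ we get
\begin{equation}\label{eq:ab}
a(m)=wc+[w\theta],\qquad b(m)=uc+vm+[u\theta].
\end{equation}
By Lemma~\ref{lem:weyl}(a), the residues of $c$ and $m$ and the position of $\theta$ can be prescribed independently. This leads to the following definition.

\begin{definition}
In case (I) every pair $(a_0,b_0)\in\mathbb N^2$ is \emph{admissible}. In case (D) a pair $(a_0,b_0)\in\mathbb N^2$ is \emph{admissible} if $a_0=wc_0+i_0$ and $b_0=uc_0+vm_0+j_0$ for some $c_0,m_0,i_0,j_0\in\mathbb Z$ such that $([w\theta],[u\theta])=(i_0,j_0)$ for all $\theta$ in some nonempty open interval $J\subset(0,1)$.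
\end{definition}

\begin{proposition}\label{prop:transfer}
$G(a_0)=C_*G(b_0)$ for every admissible pair $(a_0,b_0)$.
\end{proposition}

As in Section~\ref{sec:model} we force $a(m)=a_0a'$ and $b(m)=b_0b'$ with $a',b'\equiv1\pmod q$ free of small primes. Now $G(a')$ is not $1$ but $\exp(i\sum_{p\mid a'}\vartheta_p)$, at least for squarefree $a'$. This sum concentrates near $\sum\vartheta_p/p$, taken over the relevant primes. We have no control over that center, but it is the same for $a'$ and $b'$, so it cancels. The tool for large primes is the Tur\'an--Kubilius inequality: for complex numbers $c_p$ and $X\ge2$,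
\begin{equation}\label{eq:TK}
\sum_{a\le X}\Big|\sum_{p\mid a}c_p-\sum_{p\le X}\frac{c_p}p\Big|^2\ll X\sum_{p\le X}\frac{|c_p|^2}p,
\end{equation}
with an absolute constant. It counts exceptions among all integers up to $X$, while the $m$ of interest form a set whose density $\rho$ depends on the cutoff $K$ for the small primes and may be far smaller than $\tau_K$. We therefore split the primes $p>K$ at a point $z$ chosen after $\rho$. The range $(K,z]$ is finite and is treated by equidistribution inside the sparse set; in the range $p>z$ the smallness of $\tau_z$ beats $\rho$.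

\begin{proof}
Let $0<\eta<1/100$. Choose an integer $K\ge\max(A,a_0,b_0,w,|u|,|v|)$ (without $u,v$ in case (I)) with $\tau_K\le\eta^3$ and $1/K\le\eta$. Put $Q=a_0b_0q\prod_{p\le K}p$; all prime factors of $Q$ are at most $K$. In case (I) let $\mathcal M$ be the set of $m$ with $a(m)\equiv a_0$, $b(m)\equiv b_0\pmod Q$. In case (D) let $\mathcal M$ be the set of $m$ with $c\equiv c_0$, $m\equiv m_0\pmod Q$ and $\theta\in J$; by \eqref{eq:ab} the same two congruences hold on $\mathcal M$. By Lemma~\ref{lem:weyl}, $\mathcal M$ has density $\rho>0$, namely $Q^{-2}$ or $|J|Q^{-2}$. We discard the finitely many $m$ with $a(m)=0$ or $b(m)=0$.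

\emph{Structure.} For $a\in\mathbb N$ put $S(a)=\sum_{p\mid a,\,p>K}\vartheta_p$. Let $m\in\mathcal M$ and $a=a(m)$. Since $a\equiv a_0\pmod Q$ and $a_0\mid Q$, we have $a=a_0a'$ with $a'\equiv1\pmod{Q/a_0}$. So $\chi(a')=1$ and all prime factors of $a'$ exceed $K$; as $a_0\le K$, they are exactly the primes $p>K$ that divide $a$. If $p^2\nmid a$ for all $p>K$, then $a'$ is squarefree and $G(a)=G(a_0)\chi(a')e^{iS(a)}=G(a_0)e^{iS(a)}$. The same holds for $b=b(m)$ and $b_0$. Call $m\in\mathcal M$ \emph{good} if no $p^2$ with $p>K$ divides $a(m)$ or $b(m)$ and $|S(a(m))-S(b(m))|\le4\eta$. For good $m$,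
\begin{equation}\label{eq:good}
|G(a(m))\overline{G(b(m))}-G(a_0)\overline{G(b_0)}|=|e^{i(S(a(m))-S(b(m)))}-1|\le4\eta.
\end{equation}

\emph{Primes $p>z$.} Let $z>K$, $x\ge2$ and $X=(1+w\alpha+w\beta)x$. For $m\le x$ we have $a(m),b(m)\le X$, and a given value of $[\kappa m]$ is taken by at most $1+1/\kappa$ integers $m$. Put $\mu_2=\sum_{z<p\le X}\vartheta_p/p$. By \eqref{eq:TK} with $c_p=\vartheta_p\mathbf 1_{p>z}$, the number of $a\le X$ with $|\sum_{p\mid a,\,p>z}\vartheta_p-\mu_2|>\eta$ is $\ll X\tau_z/\eta^2$. The number of $a\le X$ divisible by $p^2$ for some $p>z$ is at most $X/z$. So the number of $m\le x$ for which $a(m)$ or $b(m)$ has one of these two defects is $\ll x(\tau_z/\eta^2+1/z)$, with a constant depending only on $\alpha,\beta,w$. Fix $z$ so large that this number is at most $2\eta\rho x$ for all $x\ge2$.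

\emph{Primes $K<p\le z$.} Let $D_0=\prod_{K<p\le z}p^2$, which is coprime to $Q$. We claim that $a(m)$ and $b(m)$ are each uniformly distributed modulo $D_0$ as $m$ runs through $\mathcal M$: each residue class corresponds to a subset of $\mathcal M$ of density $\rho/D_0$. In case (I) this follows from Lemma~\ref{lem:weyl}(b) with $N=QD_0$ and the Chinese remainder theorem. In case (D), Lemma~\ref{lem:weyl}(a) with $N=QD_0$ shows that the pair $(c,m)$ is uniformly distributed in $(\mathbb Z/D_0\mathbb Z)^2$ on $\mathcal M$, and there $a(m)=wc+i_0$, $b(m)=uc+vm+j_0$. The number $w$ is invertible modulo $D_0$ since $1\le w\le K$, and so is whichever of $u,v$ is nonzero. A linear form with an invertible coefficient maps the uniform distribution on $(\mathbb Z/D_0\mathbb Z)^2$ to the uniform distribution on $\mathbb Z/D_0\mathbb Z$, which proves the claim.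

For a uniformly random class $\xi$ modulo $D_0$, the events $p\mid\xi$, $K<p\le z$, are independent with probabilities $1/p$. So $\sum_{p\mid\xi,\,K<p\le z}\vartheta_p$ has mean $\mu_1=\sum_{K<p\le z}\vartheta_p/p$ and variance at most $\tau_K$, and by Chebyshev's inequality it differs from $\mu_1$ by more than $\eta$ with probability at most $\tau_K/\eta^2\le\eta$. The probability that $p^2\mid\xi$ for some $p\in(K,z]$ is at most $\sum_{n>K}n^{-2}\le1/K\le\eta$. Hence the number of $m\in\mathcal M$, $m\le x$, for which $a(m)$ or $b(m)$ lies in a class with one of these defects is at most $(4\eta+o(1))\rho x$.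

\emph{Conclusion.} If $m\in\mathcal M$, $m\le x$, has none of the defects, then $S(a(m))$ and $S(b(m))$ are both within $2\eta$ of $\mu_1+\mu_2$, so $m$ is good. The number $\mu_2$ depends on $x$, but the notion of a good $m$ does not. Thus the good $m$ have lower density at least $(1-6\eta)\rho>0$. The set $\{m:wm\in E^*_\eta\}$ is log-null, so by Lemma~\ref{lem:avg} some good $m$ lies outside it. For this $m$, \eqref{eq:good} gives $|G(a_0)\overline{G(b_0)}-C_*|\le5\eta$. Let $\eta\to0$.
\end{proof}

\section{End of the proof}\label{sec:end}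

\begin{proposition}\label{prop:one}
$G(n)=1$ for all $n$, that is, $g(n)=n^{it}$.
\end{proposition}

\begin{proof}
Since $G(1)=1$, it suffices in each case to show that $G$ is constant.

\emph{Case (I).} The pairs $(a_0,1)$ are admissible, so $G(a_0)=C_*$ for all $a_0$.

\emph{Case (D), $v\ne0$.} Here $m_0$ can be used to keep $b_0$ fixed while $a_0$ varies. Let $J=(0,1/\max(w,|u|))$. On $J$ we have $[w\theta]=0$, and $[u\theta]=j_0$ with $j_0=0$ if $u\ge0$ and $j_0=-1$ if $u<0$. For $n\in\mathbb N$ take $c_0=|v|n$ and $m_0=\operatorname{sgn}(v)(2-un)$. Then $a_0=w|v|n$ and $b_0=u|v|n+|v|(2-un)+j_0=2|v|+j_0\ge1$. Proposition~\ref{prop:transfer} gives $G(w|v|)G(n)=C_*G(2|v|+j_0)$, so $G(n)$ does not depend on $n$.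

\emph{Case (D), $v=0$.} Now $\beta/\alpha=u/w$ is rational, $a_0$ and $b_0$ both depend on $c_0$ alone, and the only remaining freedom is in the carries. If $c\in\mathbb N$ and $\theta\in(0,1)$ is not a multiple of $1/w$ or $1/u$, then $[w\theta]$ and $[u\theta]$ are locally constant at $\theta$, so
\[
G(wc+[w\theta])=C_*G(uc+[u\theta]).
\]
Let $W=\max(u,w)\ge2$ and $W'=\min(u,w)$. For $0<i<W$ the point $i/W$ is not a multiple of $1/W'$, since $i/W=j/W'$ and $\gcd(W,W')=1$ would give $W\mid i$. So when $\theta$ crosses $i/W$, the value $[W\theta]$ jumps from $i-1$ to $i$ and $[W'\theta]$ does not change. Hence $G(Wc+i)=G(Wc+i-1)$ for $1\le i<W$ and $c\ge1$, which gives $G(n)=G(W[n/W])=G(W)G([n/W])$ for $n\ge W$. Using $[[n/W^s]/W]=[n/W^{s+1}]$, we get by induction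
\begin{equation}\label{eq:digits}
G(n)=G(W)^sG([n/W^s])\qquad(n\ge W^s).
\end{equation}
So $G(n)$ depends only on the number of digits and the leading digit of $n$ in base $W$. For $W=2$ this already ends the proof: $G(3)=G(2)$ and $G(9)=G(2)^3$ give $G(2)=1$. In general we use that a power of an integer with leading digit $1$ can begin with any string of digits. Let $D\in\mathbb N$ and choose $j\in\mathbb N$ with $D+1\le2^j$. For large $s$ the interval $[D^{1/j}W^s,(D+1)^{1/j}W^s)$ has length greater than $1$ and contains an integer $n$. Then $W^s\le n<2W^s$, so $G(n)=G(W)^s$ by \eqref{eq:digits}. Also $[n^j/W^{sj}]=D$, so \eqref{eq:digits} gives $G(n^j)=G(W)^{sj}G(D)$. Since $G(n^j)=G(n)^j=G(W)^{sj}$, we conclude that $G(D)=1$.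
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mult}]
If $g(n)=n^{it}$, then $g([\alpha n])\overline{g([\beta n])}=([\alpha n]/[\beta n])^{it}\to(\alpha/\beta)^{it}$. If (ii) holds, this limit is $C$, so the sets in (i) are finite. If (i) holds, then $g(n)=n^{it}$ for some real $t$ by Proposition~\ref{prop:one}; letting $n\to\infty$ outside $E_\varepsilon$ gives $|(\alpha/\beta)^{it}-C|\le\varepsilon$ for every $\varepsilon>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:add}]
Let $g(n)=e(f(n))$, and let $E$ be a log-null set such that $[\alpha n],[\beta n]\ge1$ and $g([\alpha n])=g([\beta n])$ for $n\notin E$. By Theorem~\ref{thm:mult} with $C=1$, we have $g(n)=n^{it}$ for some real $t$. Suppose that $t\ne0$. For $n\notin E$ the number $t\log([\alpha n]/[\beta n])$ lies in $2\pi\mathbb Z$; this is where the exact congruence is used. These numbers converge to $t\log(\alpha/\beta)$, and a convergent sequence in $2\pi\mathbb Z$ is eventually equal to its limit. So $[\alpha n]/[\beta n]=\alpha/\beta$ for all large $n\notin E$. In particular $\alpha/\beta=r/s$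 with coprime $r,s\in\mathbb N$, not both $1$ since $\alpha\ne\beta$. As the ratio is rational and one of $\alpha,\beta$ is irrational, both are irrational. From $s[\alpha n]=r[\beta n]$ we get $r\mid[\alpha n]$ and $s\mid[\beta n]$ for all large $n\notin E$. If $r\ge2$, then $E$ contains all large $n$ with $[\alpha n]\equiv1\pmod r$. These have density $1/r$ by Lemma~\ref{lem:weyl}(a), which contradicts Lemma~\ref{lem:avg}(a). If $s\ge2$, the $n$ with $[\beta n]\equiv1\pmod s$ give the same contradiction. Hence $t=0$ and $g\equiv1$, that is, $f(n)\in\mathbb Z$ for all $n$.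
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ford}
K. Ford, Proc. London Math. Soc. 85 (2002).

\bibitem{source}
\emph{On the multiplicative group generated by $\left\{\left.\frac{[\sqrt2n]}{n}\,\right|\,n\in\mathbb N\right\}$. IV},
\texttt{http://mathematica-pannonica.ttk.pte.hu/home/articles/}\allowbreak\texttt{mp25-1/25\_1\_06\_mp\_Katai\_Phong.pdf}.

\bibitem{Tao}
T. Tao, \emph{The logarithmically averaged Chowla and Elliott conjectures for two-point correlations}, Forum Math. Pi 4 (2016), e8.

\end{thebibliography}
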